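# A hereditarily indecomposable continuum with exactly one composant

Throughout, $I=[0,1]$, all spaces are Hausdorff, and "map" means continuous map. Everything takes place in ZFC.

## 1. Towers of retractions and their threads

The proof turns on a transfinite tower of compact spaces in which each space is a retract of all later ones, and in which everything added at one step is folded back into a prescribed part of the space before it. We define such towers first and ask afterwards what they are good for.

For a limit ordinal $\lambda$ and compact spaces $X_\alpha$ ($\alpha<\lambda$) with maps $r_\alpha^\beta:X_\beta\to X_\alpha$ ($\alpha\le\beta$) such that $r^\alpha_\alpha=\mathrm{id}$ and $r_\alpha^\beta r_\beta^\gamma=r_\alpha^\gamma$, the inverse limit $\varprojlim_{\alpha<\lambda}X_\alpha$ is the space of *threads* $x=(x_\alpha)_{\alpha<\lambda}$, where $x_\alpha\in X_\alpha$ and $r_\alpha^\beta(x_\beta)=x_\alpha$, with the topology of the product. It is compact. The sets $\{x:x_\alpha\in O\}$ with $\alpha<\lambda$ and $O\subset X_\alpha$ open form a base, because finitely many conditions on coordinates can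 be pulled back to the largest coordinate involved.

**Definition 1.1.** Let $\theta\le\omega_1$ be a limit ordinal. A *tower* of length $\theta$ consists of nonempty compact spaces $X_\alpha$, subsets $C_\alpha\subset X_\alpha$ ($\alpha<\theta$), and maps $r_\alpha^\beta:X_\beta\to X_\alpha$ ($\alpha\le\beta<\theta$) such that

1. for $\alpha\le\beta$, $X_\alpha$ is a closed subspace of $X_\beta$ and $r_\alpha^\beta$ is a retraction (the identity on $X_\alpha$); $r_\beta^\beta=\mathrm{id}$ and $r_\alpha^\beta r_\beta^\gamma=r_\alpha^\gamma$;
2. for limit $\lambda<\theta$, $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$, and the $r_\alpha^\lambda$ are the projections;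
3. $X_\alpha\ne X_{\alpha+1}$ and $r_\alpha^{\alpha+1}(X_{\alpha+1}\setminus X_\alpha)\subset C_\alpha$;
4. $r_\alpha^\beta(C_\beta)\subset C_\alpha$ for $\alpha<\beta$.

Condition 2 has to be read with an identification. A point $x\in X_\alpha$ ($\alpha<\lambda$) is identified with the thread whose $\gamma$-coordinate is $r_\gamma^\alpha(x)$ for $\gamma\le\alpha$ and $x$ itself for $\gamma\ge\alpha$. This is a thread: for $\alpha\le\gamma\le\delta$ we have $r_\gamma^\delta(x)=x$, since $x\in X_\alpha\subset X_\gamma$. It does not depend on which $\alpha$ is used: if $x\in X_\alpha\subset X_{\alpha'}$, then for $\alpha\le\gamma\le\alpha'$ the coordinate computed from $\alpha'$ is $r_\gamma^{\alpha'}(x)=x$. The identification is continuous and injective on a compact space, so $X_\alpha$ becomes a closed subspace, and the projection to $X_\alpha$ becomes a retraction onto it.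

We write $r_\alpha$ for every $r_\alpha^\beta$. The limit $X=\varprojlim_{\alpha<\theta}X_\alpha$ of the whole tower is treated the same way: $X_\alpha\subset X$, and $r_\alpha:X\to X_\alpha$ is a retraction. For $x\in X$ put $x_\alpha=r_\alpha(x)$. The union $\bigcup_{\alpha<\theta} X_\alpha$ is dense in $X$: if $O\subset X_\alpha$ is open and nonempty, any $y\in O\subset X_\alpha\subset X$ has $r_\alpha(y)=y\in O$.

**Lemma 1.2.** *Let $X$ be the limit of a tower of length $\theta$, and let $x\in X$. Then $x\in X_\alpha$ for some $\alpha<\theta$, or $x_\alpha\in C_\alpha$ for all $\alpha<\theta$.*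

*Proof.* If there is $\alpha$ with $x_\beta=x_\alpha$ for all $\beta\ge\alpha$, then $x$ is the thread identified with $x_\alpha$, so $x\in X_\alpha$. Suppose there is no such $\alpha$. Fix $\alpha$, and let $\beta>\alpha$ be least with $x_\beta\ne x_\alpha$. Then $\beta$ is not a limit: otherwise $x_\gamma=x_\alpha$ for $\alpha\le\gamma<\beta$, so the element $x_\beta$ of $X_\beta=\varprojlim_{\gamma<\beta}X_\gamma$ is the thread identified with $x_\alpha$, that is, $x_\beta=x_\alpha$. So $\beta=\gamma+1$ with $\gamma\ge\alpha$ and $x_\gamma=x_\alpha$, and $x_{\gamma+1}\ne x_\gamma=r_\gamma(x_{\gamma+1})$. A retraction fixes its range, so $x_{\gamma+1}\notin X_\gamma$, and condition 3 gives $x_\gamma\in C_\gamma$. As $\alpha$ was arbitrary, $x_\gamma\in C_\gamma$ for unboundedly many $\gamma$, and condition 4 gives $x_\alpha=r_\alpha(x_\gamma)\in C_\alpha$ for all $\alpha$. $\square$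

So *if no thread passes through all the $C_\alpha$, then $X=\bigcup_\alpha X_\alpha$*: the limit adds nothing.

**Example 1.3.** Let $X_\alpha=I^\alpha$ for $\alpha<\omega_1$ (so $X_0$ is a point), let $r_\alpha$ be restriction to the first $\alpha$ coordinates, let $X_\alpha\subset X_\beta$ as the set of families vanishing at all coordinates $\ge\alpha$, and let $C_\alpha=X_\alpha$. This is a tower with limit $I^{\omega_1}$. The union $\bigcup X_\alpha$ consists of the families that vanish from some countable ordinal on, so it is not the whole limit. The sets $C_\alpha$ were too large.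

## 2. Continua with a single composant

A *continuum* is a nonempty compact, connected (Hausdorff, not necessarily metrizable) space; it is *nondegenerate* if it has more than one point. It is *indecomposable* if it is not the union of two proper subcontinua, and *hereditarily indecomposable* if every subcontinuum of it is indecomposable. The *weight* $w(X)$ is the smallest infinite cardinal $\lambda$ such that $X$ has an open base of cardinality $\le\lambda$; a compact space is metrizable exactly when its weight is $\omega$. For a continuum $X$ and $a\in X$, the *composant at* $a$ is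
$$\kappa(a)=\bigcup\{K: a\in K,\ K\text{ a proper subcontinuum of }X\},$$
and a *composant* of $X$ is a composant at some point. We use the fact that composants of continua are connected and dense.

For the decomposable continuum $I$ we get $\kappa(0)=[0,1)$, $\kappa(1)=(0,1]$, and $\kappa(x)=I$ for $0<x<1$: three composants, overlapping. For indecomposable continua the picture is different. Mazurkiewicz (1927) proved that every nondegenerate indecomposable metrizable continuum has $\mathfrak c=2^\omega$ composants. Beyond the metrizable case, Bellamy (1978) showed that there are indecomposable continua of weight $\omega_1$ with exactly one composant, and others with exactly two; M. Smith (1984) showed that there is a hereditarily indecomposable continuum of weight $\omega_1$ with exactly two. The question, posed in "Fine Continua" (https://www.mssc.mu.edu/~paul/Talk/sumtopo2019slides.pdf), is whether a nondegenerate *hereditarily* indecomposable continuum can have just one composant. The answer is yes.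

**Theorem A.** *There is a hereditarily indecomposable continuum $X$ of weight $\omega_1$ that is the union of a strictly increasing chain $\langle X_\alpha:\alpha<\omega_1\rangle$ of proper metrizable subcontinua. Hence $X$ has exactly one composant.*

**Theorem B.** *$X$ can moreover be chosen chainable, Corson compact, and such that every nondegenerate proper subcontinuum of $X$ is a pseudo-arc. The weight $\omega_1$ is least possible. Moreover, every nondegenerate hereditarily indecomposable one-composant continuum all of whose proper subcontinua are metrizable has weight exactly $\omega_1$.*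

The terms of Theorem B are defined when they are needed. The "hence" in Theorem A is immediate: any two points lie in a common $X_\alpha$, so $\kappa(a)=X$ for every $a$. This is what towers are for. We want a tower of length $\omega_1$ made of nondegenerate metrizable hereditarily indecomposable continua $X_\alpha$, in which no thread passes through all the $C_\alpha$. The $C_\alpha$ will be composants.

How hard is the thread condition? Try countable length first.

**Lemma 2.1.** *A proper subcontinuum $K$ of an indecomposable continuum $X$ is nowhere dense.*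

*Proof.* Suppose $K$ has interior. If $X\setminus K$ is connected, then $\overline{X\setminus K}$ is a proper subcontinuum and $X=K\cup\overline{X\setminus K}$, contradicting indecomposability. Otherwise $X\setminus K=U\sqcup V$ with $U,V$ nonempty and open in $X\setminus K$, hence open in $X$. Then $K\cup U=X\setminus V$ is closed. It is connected: if $K\cup U=S\sqcup T$ with $S,T$ closed and $K\subset S$, then $T\subset U$, so $T$ is open in the open set $U$ (its complement there is $S\cap U$), hence clopen in $X$, so $T=\emptyset$. Likewise $K\cup V$ is a continuum. Both are proper, and their union is $X$, a contradiction. $\square$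

Consequently, let $X$ be the limit of a tower of *countable* length whose $X_\alpha$ are nondegenerate hereditarily indecomposable continua. By Lemma 3.1 below, $X$ is a hereditarily indecomposable continuum. The $X_\alpha$ are proper in it, since $X_\alpha\ne X_{\alpha+1}\subset X$, so they are nowhere dense, and by the Baire category theorem $X\neq\bigcup X_\alpha$. By Lemma 1.2, threads through all the $C_\alpha$ *must* exist at every countable limit. We need them to exist at every countable limit and to disappear at $\omega_1$.

## 3. Comparability, exhaustions and confluence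

We call a compact space, connected or not, *h.i.* if any two intersecting subcontinua of it are comparable under $\subset$. An arc is not h.i. ($[0,\frac12]$ and $[\frac13,1]$ intersect and are incomparable); a totally disconnected compact space is h.i. because its subcontinua are points. For continua, h.i. means hereditarily indecomposable. Indeed, two intersecting incomparable subcontinua have a decomposable union. Conversely, if a subcontinuum $W=W_1\cup W_2$ with $W_i$ proper subcontinua, then $W_1\cap W_2\neq\emptyset$ since $W$ is connected, and $W_1,W_2$ are incomparable since otherwise one of them is $W$. Closed subspaces of h.i. compacta are h.i.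

We use without comment that inverse limits of continua are continua, that projections are onto when the bonding maps are onto, and that the intersection of a decreasing family of continua is a continuum.

**Lemma 3.1.** *Let $X$ be an inverse limit of h.i. continua, indexed by $\omega$ or by a limit ordinal, with projections $\pi_\alpha$. Then $X$ is an h.i. continuum. Moreover, a closed $M\subset X$ satisfies $M=\{x:\pi_\alpha(x)\in\pi_\alpha(M)\text{ for all }\alpha\}$, i.e. $M=\varprojlim\pi_\alpha(M)$.*

*Proof.* If $M$ is closed and $x\notin M$, a basic neighborhood $\pi_\alpha^{-1}(O)$ of $x$ misses $M$. Then $O\cap\pi_\alpha(M)=\emptyset$, so $\pi_\alpha(x)\notin\pi_\alpha(M)$, and then also $\pi_\beta(x)\notin\pi_\beta(M)$ for $\beta\ge\alpha$. This proves the second claim. Now let $W_1,W_2$ be intersecting subcontinua with $x\in W_1\setminus W_2$ and $y\in W_2\setminus W_1$. For large $\alpha$, $\pi_\alpha(x)\notin\pi_\alpha(W_2)$ and $\pi_\alpha(y)\notin\pi_\alpha(W_1)$, while $\pi_\alpha(W_1)\cap\pi_\alpha(W_2)\ne\emptyset$. These are intersecting incomparable subcontinua of an h.i. continuum, a contradiction.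 $\square$

**Lemma 3.2.** *In a nondegenerate h.i. continuum, "lying in a common proper subcontinuum" is an equivalence relation whose classes are the composants. So composants partition the space, and each proper subcontinuum lies in exactly one composant.*

*Proof.* It is reflexive because points are proper subcontinua, and symmetric. If $S\ni a,z$ and $T\ni z,b$ are proper subcontinua, they intersect, so the larger of them contains $a$ and $b$. The class of $a$ is $\kappa(a)$ by definition. $\square$

**Definition.** Let $X$ be a nondegenerate metrizable h.i. continuum and $C$ a composant. By Mazurkiewicz there is more than one composant, so $C\ne X$. An *exhaustion* of $C$ is an increasing sequence of nondegenerate proper subcontinua of $X$ with union $C$. (For the shape of the notion, think of $[0,1)=\bigcup_n[0,1-\frac1{n+2}]$ in $I$.)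

**Lemma 3.3.** *Let $X$ be a nondegenerate metrizable h.i. continuum and $C$ a composant.*

* *(i) $C$ has an exhaustion.*
* *(ii) If $(M_n)$ is an exhaustion of $C$ and $M\subset C$ is a subcontinuum, then $M\subset M_n$ for some $n$.*
* *(iii) If $D_0\subset D_1\subset\cdots$ are proper subcontinua of $X$ with dense union, then $\bigcup D_n$ is a composant.*

*Proof.* (i) Fix $x\in C$ and a countable base of nonempty open sets $V_n$. When $x\notin V_n$, let $D_n$ be the component of $x$ in $X\setminus V_n$; it is a proper subcontinuum. If $M\ni x$ is a proper subcontinuum, some $V_n$ is contained in $X\setminus M$, and then $M\subset D_n$. So $C=\kappa(x)=\bigcup D_n$. The $D_n$ all contain $x$, so they are pairwise comparable. Replacing $D_n$ by the largest of the finitely many $D_i$ with $i\le n$ gives an increasing sequence. Since $C$ is dense in the nondegenerate space $X$, it is not a point, so the terms are nondegenerate from some point on; drop the others.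

(ii) Suppose $M\not\subset M_n$ for all $n$. For large $n$ the set $M_n$ meets $M$, so comparability gives $M_n\subset M$. Hence $C\subset M$, and $M$ is closed while $C$ is dense, so $M=X$. But $M\subset C\ne X$, a contradiction.

(iii) Let $x\in D_0$. Clearly $\bigcup D_n\subset\kappa(x)$. Let $M\ni x$ be a proper subcontinuum. It cannot contain all $D_n$, since then it would be closed and dense. So $M\subset D_n$ for some $n$ by comparability. Thus $\kappa(x)=\bigcup D_n$. $\square$

The next four facts concern components. The textbook input is that in a compact Hausdorff space components are quasicomponents: the component of $x$ is the intersection of the clopen sets containing $x$.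

**Lemma 3.4.** *Let $T$ be compact and $A,B\subset T$ closed, such that no component of $T$ meets both. Then there is a clopen $S\subset T$ with $A\subset S$ and $S\cap B=\emptyset$.*

*Proof.* For $x\in A$ the intersection of the clopen sets containing $x$ misses $B$, so by compactness some clopen $S_x\ni x$ misses $B$. Finitely many $S_x$ cover $A$; let $S$ be their union. $\square$

**Lemma 3.5 (boundary bumping).** *Let $Z$ be a continuum, $F\subsetneq Z$ closed, and $D$ a component of $F$. Then $D$ meets $\overline{Z\setminus F}$.*

*Proof.* Otherwise apply Lemma 3.4 in $F$ to $D$ and $F\cap\overline{Z\setminus F}$: there is $S\supset D$ clopen in $F$ and disjoint from $\overline{Z\setminus F}$. Then $S$ is closed in $Z$, and $S$ lies in the interior of $F$, so $S$ is open in $Z$. As $\emptyset\neq S\ne Z$, this contradicts connectedness. $\square$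

**Lemma 3.6 (joining).** *Let $Q$ be a continuum, $u:Q\to[0,\infty]$ a map, and $m<m'$ finite, such that $u$ takes a value $\le m$ and a value $\ge m'$. Then some subcontinuum $G\subset u^{-1}[m,m']$ meets both $u^{-1}(m)$ and $u^{-1}(m')$.*

*Proof.* Otherwise no component of $u^{-1}[m,m']$ meets both sets, and Lemma 3.4 gives $u^{-1}[m,m']=S_1\sqcup S_2$ with $S_i$ closed, $u^{-1}(m)\subset S_1$, $u^{-1}(m')\subset S_2$. Then $u^{-1}[0,m]\cup S_1$ and $S_2\cup u^{-1}[m',\infty]$ are closed, nonempty and cover $Q$. They are disjoint, because $u^{-1}[0,m]\cap S_2\subset u^{-1}(m)\cap S_2=\emptyset$, symmetrically $S_1\cap u^{-1}[m',\infty]=\emptyset$, and $m<m'$. This contradicts connectedness. $\square$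

**Lemma 3.7 (confluence; Cook).** *Let $f:G\to L$ be a map of a metrizable continuum onto an h.i. continuum, $M\subset L$ a subcontinuum, and $E$ a component of $f^{-1}(M)$. Then $f(E)=M$.*

*Proof.* If $M=L$, then $E=G$ and we are done. Let $M\ne L$. Choose open $O_i\supset M$ whose closures decrease to $M$, with $\overline{O_i}\ne L$ ($L$ is metrizable: take small neighborhoods of $M$). Let $E_i$ be the component of $f^{-1}(\overline{O_i})$ containing $E$. Since $f$ is onto, $f^{-1}(\overline{O_i})\ne G$, so by Lemma 3.5 $E_i$ meets the closure of $G\setminus f^{-1}(\overline{O_i})$, which lies in the closed set $f^{-1}(L\setminus O_i)$. Hence $f(E_i)\not\subset M$. But $f(E_i)$ meets $M$, as $E\subset E_i$. So $f(E_i)\supset M$ by comparability. The $E_i$ decrease, so $\bigcap E_i$ is a continuum in $\bigcap f^{-1}(\overline{O_i})=f^{-1}(M)$ containing $E$; hence it equals $E$, and $f(E)=\bigcap f(E_i)\supset M$. $\square$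

**Pseudo-arcs.** A continuum is *chainable* if every open cover has a finite open refinement $U_1,\dots,U_n$ that covers and satisfies $U_i\cap U_j\ne\emptyset$ if and only if $|i-j|\le1$; $I$ is an example. A *pseudo-arc* is a nondegenerate h.i. chainable metrizable continuum. We cite: any two pseudo-arcs are homeomorphic (Bing 1951); the pseudo-arc is homogeneous (Bing 1948). We recall that nondegenerate subcontinua of chainable continua are chainable, so nondegenerate subcontinua of pseudo-arcs are pseudo-arcs, and that inverse limits of chainable continua with surjective bonding maps are chainable. A concrete pseudo-arc is built in Section 5.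

## 4. Attaching a punctured pseudo-arc to a continuum

One step of the tower has to enlarge $K=X_\alpha$ to some $Y=X_{\alpha+1}$ so that the new part retracts into one composant $C$ of $K$.

**Definition 4.1.** A *good pair* $(K,C)$ consists of a nondegenerate metrizable h.i. continuum $K$ and a composant $C$ of $K$ such that every nondegenerate subcontinuum of $K$ contained in $C$ is a pseudo-arc. (Example: a pseudo-arc with any of its composants.)

**Lemma 4.2 (one step).** *Let $(K,C)$ be a good pair. There are a good pair $(Y,C')$, with $K\subsetneq Y$ a subcontinuum, and a retraction $r:Y\to K$ such that*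

1. *$r(Y\setminus K)\subset C$;*
2. *$C'\cap K=\emptyset$ (so $r(C')\subset C$);*
3. *for every subcontinuum $M\subset C$ and every subcontinuum $M'\subset C'$ there is a subcontinuum $E\subset C'$ with $r(E)=M$ and $E\cap M'=\emptyset$.*

A model is the sine curve $Y=\{(y,\sin\frac1y):0<y\le1\}\cup\{0\}\times[-1,1]$. It is $[0,1]$ with the point $0$ replaced by the bar $K=\{0\}\times[-1,1]$; the second coordinate is a retraction onto $K$. A subcontinuum meeting both the bar and the curve contains the curve over some $(0,y_0]$, hence contains the whole bar. That last feature makes gluing compatible with comparability of subcontinua.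

Two changes are needed. The half-open arc $(0,1]$ is decomposable in every part, so it is replaced by a pseudo-arc $Y'$ minus a point $e$. And the oscillating function must take values in the composant $C$ while sweeping out larger and larger pieces of it. So exhaust $C$ by pseudo-arcs $L_m$, cut $Y'\setminus\{e\}$ into shells $N_m$ converging to $e$, and try to map $N_m$ to $L_m$ with the inner and outer boundary going to two prescribed points, so that any connected set crossing the shell covers $L_m$.

The obvious way to map a shell with prescribed boundary values is to take a Urysohn function $N_m\to I$ followed by a path in $L_m$. This stops at once: a nonconstant path has arcwise connected image, and $L_m$ contains no arc, since arcs are decomposable. The way around is to lift the Urysohn function through an inverse system of intervals with limit $L_m$. The lifting succeeds because the shell is itself h.i. This is the subject of the next section.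

## 5. Zigzags, crooked maps and maps into a pseudo-arc

For $0\le p<q\le1$ let $\mathcal Z(p,q)$ be the set of maps $\zeta:I\to I$ that are the identity off $(p,q)$ and for which there are $p<s<t<q$ and $p<u<v<q$ such that $\zeta$ maps $[p,s],[s,t],[t,q]$ homeomorphically onto $[p,v],[u,v],[u,q]$, with $\zeta(p)=p$, $\zeta(s)=v$, $\zeta(t)=u$, $\zeta(q)=q$: up to $v$, down to $u$, up to $q$. If $p\le p'<q'\le q$, then $\mathcal Z(p',q')\subset\mathcal Z(p,q)$ with the same $s,t,u,v$. Elements of $\mathcal Z(0,1)$ are called *zigzags*. Let $\mathcal Z^*(p,q)$ be the set of finite compositions of elements of $\mathcal Z(p,q)$, including the identity; its elements map $[p,q]$ onto itself and fix $p,q$.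

If $\eta:[p',q']\to[p,q]$ is a homeomorphism, increasing or decreasing, and $\Phi\in\mathcal Z^*(p,q)$, then $\eta^{-1}\Phi\eta$, extended by the identity, is in $\mathcal Z^*(p',q')$. It suffices to check one factor $\zeta\in\mathcal Z(p,q)$. For increasing $\eta$ transport the parameters by $\eta^{-1}$. For decreasing $\eta$, as the variable runs up from $p'$, $\eta$ runs down from $q$, so $\zeta\eta$ runs down from $q$ to $u$, up to $v$, down to $p$; after $\eta^{-1}$ this is a zigzag pattern with $s'=\eta^{-1}(t)$, $t'=\eta^{-1}(s)$, $v'=\eta^{-1}(u)$, $u'=\eta^{-1}(v)$.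

**Definition.** A map $\varphi$ from an interval to $I$ is *$\varepsilon$-crooked* if for all $a\le b$ there are $a\le c\le d\le b$ with $|\varphi(c)-\varphi(b)|\le\varepsilon$ and $|\varphi(d)-\varphi(a)|\le\varepsilon$.

On the way from $a$ to $b$, $\varphi$ nearly reaches its final value and then nearly returns to its initial one. On an interval of length $\le\varepsilon$ the identity is $\varepsilon$-crooked ($c=a$, $d=b$). On $I$ the identity is not $\varepsilon$-crooked for $\varepsilon<\frac12$: for $a=0$, $b=1$ we would need $c\ge1-\varepsilon>\varepsilon\ge d$. The piecewise linear zigzag with $\zeta(0)=0$, $\zeta(\frac13)=\frac23$, $\zeta(\frac23)=\frac13$, $\zeta(1)=1$ does better for this pair: $c=\frac13$, $d=\frac23$ give error $\frac13$.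

**Lemma 5.1.** *If $\varphi$ is $\varepsilon$-crooked and $\chi$ is a map from an interval to the domain of $\varphi$, then $\varphi\chi$ is $\varepsilon$-crooked.*

*Proof.* Let $a\le b$. If $\chi(a)\le\chi(b)$, take $c'\le d'$ for the pair $(\chi(a),\chi(b))$. Let $c$ be the first point of $[a,b]$ with $\chi(c)=c'$; since $\chi(c)\le d'\le\chi(b)$, there is $d\in[c,b]$ with $\chi(d)=d'$. These $c,d$ work. If $\chi(a)>\chi(b)$, take $c'\le d'$ for the pair $(\chi(b),\chi(a))$, so that $\varphi(c')$ is $\varepsilon$-close to $\varphi\chi(a)$ and $\varphi(d')$ is $\varepsilon$-close to $\varphi\chi(b)$. Let $c$ be the first point of $[a,b]$ with $\chi(c)=d'$; since $\chi(b)\le c'\le d'=\chi(c)$, there is $d\in[c,b]$ with $\chi(d)=c'$. Then $\varphi\chi(c)=\varphi(d')$ and $\varphi\chi(d)=\varphi(c')$ are as required. $\square$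

**Lemma 5.2.** *For every $\varepsilon>0$ and $[p,q]\subset I$ there is $\Phi\in\mathcal Z^*(p,q)$ with $\Phi|[p,q]$ $\varepsilon$-crooked.*

*Proof.* We show by induction on $n\ge2$ that this holds when $q-p\le n\varepsilon/2$. For $n=2$ the identity works.

**Construction.** Let it hold for $n$, and let $q-p\le(n+1)\varepsilon/2$. We may assume $q-p>\varepsilon$. Put $u=p+\varepsilon/2$ and $v=q-\varepsilon/2$, so $u<v$, and let $\zeta\in\mathcal Z(p,q)$ have the turning values $v,u$ at some $s<t$. Let $\zeta_0,\zeta_1,\zeta_2$ be its restrictions to $[p,s],[s,t],[t,q]$. The intervals $[p,v],[u,v],[u,q]$ have length $\le n\varepsilon/2$, so there are $\Phi_0\in\mathcal Z^*(p,v)$, $\Phi_1\in\mathcal Z^*(u,v)$, $\Phi_2\in\mathcal Z^*(u,q)$ that are $\varepsilon$-crooked on these intervals. Let $\chi_i=\zeta_i^{-1}\Phi_i\zeta_i$, extended by the identity; then $\chi_i\in\mathcal Z^*(p,q)$. Put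
$$\Phi=\zeta\chi_0\chi_1\chi_2\in\mathcal Z^*(p,q).$$
Each $\chi_i$ maps its section ($[p,s]$, $[s,t]$, $[t,q]$) to itself and is the identity on the other two. So on the $i$-th section $\Phi=\zeta_i\chi_i=\Phi_i\zeta_i$. By Lemma 5.1, $\Phi$ is $\varepsilon$-crooked on each section. The images of the sections are $[p,v],[u,v],[u,q]$, and $\Phi(p)=p$, $\Phi(s)=v$, $\Phi(t)=u$, $\Phi(q)=q$.

**Checking crookedness across sections.** Let $a<b$ lie in different sections. All points below exist by the intermediate value theorem.

* $a\in[p,s]$, $b\in[s,t]$. If $\Phi(a)\le\Phi(b)$, then since $\Phi(b)\le v=\Phi(s)$ there is $b'\in[a,s]$ with $\Phi(b')=\Phi(b)$; use crookedness on $[a,b']$. If $\Phi(a)>\Phi(b)$, then since $\Phi(a)\le v=\Phi(s)$ there is $a'\in[s,b]$ with $\Phi(a')=\Phi(a)$; use crookedness on $[a',b]$.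
* $a\in[s,t]$, $b\in[t,q]$. If $\Phi(a)\le\Phi(b)$, then since $\Phi(t)=u\le\Phi(a)$ there is $a'\in[t,b]$ with $\Phi(a')=\Phi(a)$; use $[a',b]$. Otherwise $\Phi(t)=u\le\Phi(b)<\Phi(a)$, and there is $b'\in[a,t]$ with $\Phi(b')=\Phi(b)$; use $[a,b']$.
* $a\in[p,s]$, $b\in[t,q]$. Here $\Phi(a)\in[p,v]$ and $\Phi(b)\in[u,q]$.
  * If $\Phi(b)\ge v$, let $c=s$; then $|\Phi(c)-\Phi(b)|\le q-v=\varepsilon/2$. If $\Phi(a)\le u$, let $d=t$; then $|\Phi(d)-\Phi(a)|\le u-p=\varepsilon/2$. If $\Phi(a)>u$, let $d\in[s,t]$ with $\Phi(d)=\Phi(a)$.
  * If $\Phi(b)<v$ and $\Phi(a)\le u$, let $c\in[s,t]$ with $\Phi(c)=\Phi(b)$, and $d=t$.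
  * Otherwise $\Phi(a),\Phi(b)\in[u,v]$. If $\Phi(b)\ge\Phi(a)$, let $c\in[s,t]$ with $\Phi(c)=\Phi(b)$ and then $d\in[c,t]$ with $\Phi(d)=\Phi(a)$. If $\Phi(b)<\Phi(a)$, choose $a'\in[s,t]$ with $\Phi(a')=\Phi(a)$, then $b'\in[a',t]$ with $\Phi(b')=\Phi(b)$, and use crookedness on $[a',b']$. $\square$

**The continuum $P$.** Choose recursively $\Phi_j\in\mathcal Z^*(0,1)$ ($j\ge1$) that are $\varepsilon_j$-crooked, where $\varepsilon_j\le\frac1{j+2}$ is so small that for all $i<j$ the composition $\Phi_i\cdots\Phi_{j-1}$ sends $\varepsilon_j$-close points to $\frac1{j+2}$-close points. Then $\Phi_i\cdots\Phi_j$ is $\frac1{j+2}$-crooked for all $i\le j$: use the points $c,d$ that serve $\Phi_j$. No $\Phi_j$ is the identity, because $\varepsilon_j<\frac12$. Let $\psi_1,\psi_2,\dots$ be the infinite sequence of zigzags obtained by concatenating factorizations of $\Phi_1,\Phi_2,\dots$ into zigzags, so each $\Phi_j$ is a block of consecutive $\psi$'s. With $\psi_n:I_n\to I_{n-1}$ ($I_n=I$), put $\psi_{k,m}=\psi_{k+1}\cdots\psi_m:I_m\to I_k$,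
$$P=\varprojlim(I_n,\psi_n),\qquad \bar0=(0,0,\dots),\quad\bar1=(1,1,\dots)\in P,$$
and let $\pi_n:P\to I_n$ be the projections.

**Lemma 5.3.** *$P$ is a pseudo-arc, and it is irreducible between $\bar0$ and $\bar1$: no proper subcontinuum contains both.*

*Proof.* $P$ is nondegenerate, metrizable and chainable. A subcontinuum containing $\bar0$ and $\bar1$ projects onto every $I_n$, so it is $P$ (it is the inverse limit of its projections). It remains to see that $P$ is h.i.

Suppose $W_1,W_2$ are intersecting subcontinua, $x\in W_1\setminus W_2$, $y\in W_2\setminus W_1$. As in Lemma 3.1, there are $k$, which we may take at the end of a block, and $\varepsilon>0$ such that $x_k$ has distance $>\varepsilon$ from $\pi_k(W_2)$ and $y_k$ has distance $>\varepsilon$ from $\pi_k(W_1)$. Choose $m>k$ at the end of a late block, so that $\varphi=\psi_{k,m}$ is $\varepsilon$-crooked. By symmetry let $x_m\le y_m$. The intervals $\pi_m(W_1)\ni x_m$ and $\pi_m(W_2)\ni y_m$ intersect, so $[x_m,y_m]\subset\pi_m(W_1)\cup\pi_m(W_2)$. Take $x_m\le c\le d\le y_m$ from crookedness. As $|\varphi(c)-y_k|\le\varepsilon$, we have $\varphi(c)\notin\pi_k(W_1)$,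 so $c\notin\pi_m(W_1)$, so $c\in\pi_m(W_2)$. Hence $d\in[c,y_m]\subset\pi_m(W_2)$ and $\varphi(d)\in\pi_k(W_2)$. But $|\varphi(d)-x_k|\le\varepsilon$, a contradiction. $\square$

**Lemma 5.4 (approximate lifting).** *Let $N$ be an h.i. compact space, $f:N\to I$ a map, $\psi$ a zigzag, $\delta>0$. There is a map $g:N\to I$ with $|\psi g-f|\le\delta$, $g=0$ on $f^{-1}(0)$, and $g=1$ on $f^{-1}(1)$.*

*Proof.* Let $s,t,u,v$ belong to $\psi$ (with $p=0$, $q=1$), and let $\beta_0:[0,v]\to[0,s]$, $\beta_1:[u,v]\to[s,t]$, $\beta_2:[u,1]\to[t,1]$ be the inverses of $\psi$ on its three sections. To lift $f$ we must use $\beta_0$ where $f$ is small and $\beta_2$ where $f$ is large, and change from one to the other through $\beta_1$; the change from $\beta_0$ to $\beta_1$ is possible only where $f=v$, and that from $\beta_1$ to $\beta_2$ only where $f=u$. We may take $\delta<\min(u,1-v)$.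

**Step 1: two disjoint sets that force $\beta_0$ and $\beta_2$.** Put
$$A=\{f\le u-\delta\},\quad B=\{f\ge v+\delta\},\quad U=\{f<u\},\quad V=\{f>v\},\quad R=N\setminus V,\quad S=N\setminus U.$$
Then $A\subset R\cap U$ and $B\subset S\cap V$. Let $A^*$ be the union of the components of $R$ meeting $A$, and $B^*$ the union of the components of $S$ meeting $B$. We claim $A^*\cap B^*=\emptyset$; this is where h.i. is used. Otherwise a component $D$ of $R$ meeting $A$ and a component $E$ of $S$ meeting $B$ intersect, so they are comparable. If $D\subset E$, then $\emptyset\ne D\cap A\subset E\cap U=\emptyset$. If $E\subset D$, then $\emptyset\ne E\cap B\subset D\cap V=\emptyset$.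

**Step 2: clopen hulls.** For $z\in R\setminus A^*$ the component of $z$ in $R$ misses $A$, so by Lemma 3.4 $z$ has a clopen neighborhood in $R$ missing $A$. A clopen set is a union of components, so this neighborhood misses $A^*$. Hence $A^*$ is closed. Likewise $B^*$ is closed and each $z\in S\setminus B^*$ has a neighborhood clopen in $S$ missing $B^*$. Cover the compact set $B^*\cap R$ by finitely many sets clopen in $R$ and missing $A^*$; the complement $G$ of their union in $R$ is clopen in $R$, with $A^*\subset G$ and $G\cap B^*=\emptyset$. Similarly, cover the compact set $G\cap S$ by finitely many sets clopen in $S$ and missing $B^*$; the complement $H$ of their union in $S$ is clopen in $S$, with $B^*\subset H$ and $G\cap H=\emptyset$. Both $G$ and $H$ are closed in $N$.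

**Step 3: the overlap values.** Let $Z=\overline{N\setminus(G\cup H)}$. On $G$, $f\le v$; on $H$, $f\ge u$. Since $A\subset G$ and $B\subset H$, we have $u-\delta\le f\le v+\delta$ on $Z$. Let $x\in G\cap Z$. Then $x\in\overline{N\setminus G}=(R\setminus G)\cup\overline V$, because $R\setminus G$ is closed. So $x\in\overline V$, $f(x)\ge v$, hence $f(x)=v$. In the same way $f=u$ on $H\cap Z$.

**Step 4: pasting.** Define
$$g=\beta_0(f)\ \text{on }G,\qquad g=\beta_1(\max(u,\min(f,v)))\ \text{on }Z,\qquad g=\beta_2(f)\ \text{on }H.$$
On $G\cap Z$ both formulas give $\beta_0(v)=s=\beta_1(v)$; on $H\cap Z$ both give $\beta_1(u)=t=\beta_2(u)$; and $G\cap H=\emptyset$. So $g$ is well defined and continuous. On $G\cup H$ we have $\psi g=f$, and on $Z$ the value $\psi g=\max(u,\min(f,v))$ is within $\delta$ of $f$. As $f^{-1}(0)\subset A\subset G$ and $\beta_0(0)=0$, $g=0$ on $f^{-1}(0)$; as $f^{-1}(1)\subset B\subset H$ and $\beta_2(1)=1$, $g=1$ on $f^{-1}(1)$. $\square$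

**Lemma 5.5 (extension).** *Let $N$ be an h.i. compact metrizable space and $A,B\subset N$ disjoint closed sets. There is a map $F:N\to P$ with $F(A)\subset\{\bar0\}$ and $F(B)\subset\{\bar1\}$.*

*Proof.* Let $f_0:N\to I$ be $0$ on $A$ and $1$ on $B$. Choose $\delta_n>0$ such that for every $k\le n-1$ the map $\psi_{k,n-1}$ sends $\delta_n$-close points to $2^{-n}$-close points. Using Lemma 5.4, choose $f_n$ ($n\ge1$) with $f_n=0$ on $A$, $f_n=1$ on $B$, and $|\psi_nf_n-f_{n-1}|\le\delta_n$. Then $|\psi_{k,n}f_n-\psi_{k,n-1}f_{n-1}|\le2^{-n}$ for $k\le n-1$, so $\psi_{k,n}f_n$ converges uniformly, as $n\to\infty$, to a map $F_k:N\to I_k$. Moreover $\psi_kF_k=\lim_n\psi_k\psi_{k,n}f_n=\lim_n\psi_{k-1,n}f_n=F_{k-1}$. So $F=(F_k)_k$ maps $N$ to $P$. All $\psi$'s fix $0$ and $1$, so $F_k=0$ on $A$ and $F_k=1$ on $B$. $\square$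

## 6. Proof of the one-step lemma

We prove Lemma 4.2. Let $(K,C)$ be a good pair.

**Step 1: a string of pseudo-arcs exhausting $C$.** This step provides the targets of the shells. Let $(L_m)_{m\ge0}$ be an exhaustion of $C$; each $L_m$ is a pseudo-arc. Pick $q_0\in L_0$. Given $q_m\in L_m$, uniqueness and homogeneity of the pseudo-arc (Bing) give a homeomorphism $\theta_m:P\to L_m$ with $\theta_m(\bar0)=q_m$; put $q_{m+1}=\theta_m(\bar1)\in L_m\subset L_{m+1}$. By Lemma 5.3, $L_m$ is irreducible between $q_m$ and $q_{m+1}$.

**Step 2: the space $Y$.** This step glues. Let $Y'$ be a pseudo-arc with metric $d$, let $e\in Y'$ and $N=Y'\setminus\{e\}$, and let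
$$h:Y'\to[0,\infty],\qquad h(y)=\frac1{d(y,e)}-\frac1{\max d(\cdot,e)},\quad h(e)=\infty .$$
Then $h$ is continuous, $h^{-1}(\infty)=\{e\}$, and $h(Y')=[0,\infty]$ since $Y'$ is connected. Let $N_m=h^{-1}[m,m+1]$, an h.i. compact metrizable space. By Lemma 5.5 followed by $\theta_m$ there are maps $F_m:N_m\to L_m$ with
$$F_m(h^{-1}(m))=\{q_m\},\qquad F_m(h^{-1}(m+1))=\{q_{m+1}\}.$$
They agree on $N_m\cap N_{m+1}=h^{-1}(m+1)$, so they combine to a map $r_0:N\to C\subset K$. Put
$$Y=\{(y,r_0(y)):y\in N\}\cup(\{e\}\times K)\subset Y'\times K.$$
The graph of $r_0$ is closed in $N\times K$, so $Y$ is closed in $Y'\times K$; thus $Y$ is compact metrizable. Identify $K$ with $\{e\}\times K$, and write $N$ also for $Y\setminus K$. Let $p:Y\to Y'$ and $r:Y\to K$ be the projections. Then $r$ is a retraction with $r(Y\setminus K)\subset C$, which is (1), and $K\subsetneq Y$. The map $p$ is a closed surjection, injective over $N$, with $p^{-1}(e)=K$ connected. Hence $Y$ is connected: if $Y=S\sqcup T$ with $S,T$ closed, no fiber of $p$ meets both, so $p(S),p(T)$ are disjoint closed sets covering $Y'$, and one of them is empty.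

**Step 3: a subcontinuum $W\subset Y$ meeting both $K$ and $N$ contains $K$.** This is the property of the sine curve; we call it (T). Put $u=h\circ p|W$; it takes the value $\infty$ and some finite value. For all large integers $m$, Lemma 3.6 gives a subcontinuum $G_m\subset W\cap p^{-1}(N_m)$ meeting the levels $m$ and $m+1$ of $h\circ p$. Then $r(G_m)\subset L_m$ is a continuum containing $q_m$ and $q_{m+1}$, so
$$r(G_m)=L_m. \tag{1}$$
Let $x\in K$. As $C=\bigcup L_m$ is dense and the $L_m$ increase, there are $x_m\in L_m$ with $x_m\to x$. By (1) choose $w_m\in G_m$ with $r(w_m)=x_m$. As $h(p(w_m))\ge m$, $p(w_m)\to e$. So $w_m=(p(w_m),x_m)\to(e,x)$, and $(e,x)\in W$.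

**Step 4: $Y$ is h.i.** Let $W_1,W_2\subset Y$ be intersecting subcontinua. As $Y'$ is h.i., say $p(W_1)\subset p(W_2)$.

* If $e\notin p(W_1)$, then $W_1\subset W_2$, since $p$ is injective over $N$.
* If $p(W_1)=\{e\}$, then $W_1\subset K$. Either $W_2\subset K$, and they are comparable because $K$ is h.i.; or $W_2$ meets $N$, and it meets $K$ because it meets $W_1$, so $W_2\supset K\supset W_1$ by (T).
* If $e\in p(W_1)\ne\{e\}$, both $W_i$ meet $K$ and $N$, so both contain $K$ by (T). Hence $W_i=p^{-1}(p(W_i))$ and $W_1\subset W_2$.

**Step 5: the composant $C'$.** $K$ is a proper subcontinuum of $Y$, so by Lemma 3.2 it lies in exactly one composant. By Mazurkiewicz there is another composant $C'$; it is disjoint from $K$, which is (2). A subcontinuum of $C'\subset N$ is mapped homeomorphically by $p$ to a subcontinuum of the pseudo-arc $Y'$, so if it is nondegenerate it is a pseudo-arc. Thus $(Y,C')$ is a good pair.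

**Step 6: lifting with avoidance.** We prove (3). Let $M\subset C$ and $M'\subset C'$ be subcontinua. As $M'$ is a compact subset of $N$, $h\circ p$ is bounded on $M'$, say by $j$. By Lemma 3.3(ii) choose an integer $m>j$, $m\ge1$, with $M\subset L_m$. The sets $\{h\circ p<m\}$ and $\{m+1<h\circ p<\infty\}$ are open and nonempty, and $C'$ is dense, so $C'$ contains a point of each. By Lemma 3.2 these two points lie in a proper subcontinuum $Q$ of $Y$, and $Q\subset C'\subset N$. By Lemma 3.6 there is a subcontinuum $G\subset Q\cap p^{-1}(N_m)$ meeting the levels $m$ and $m+1$. As in (1), $r(G)=L_m$. By Lemma 3.7, a component $E$ of $G\cap r^{-1}(M)$ satisfies $r(E)=M$. Also $E\subset Q\subset C'$, and $h\circ p\ge m>j$ on $E$, so $E\cap M'=\emptyset$. $\square$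

## 7. Following a coherent point leaves a second composant

With Lemma 4.2 in hand one can climb by one story at a time. What should $C_\lambda$ be at a limit $\lambda$? We need a composant of $X_\lambda$ that $r_\alpha$ maps into $C_\alpha$ for every $\alpha<\lambda$, and a natural way to secure one is to carry along a coherent point.

**The attempt.** Along with good pairs $(X_\alpha,C_\alpha)$ choose $c_\alpha\in C_\alpha$ with $r_\alpha(c_\beta)=c_\alpha$ for $\alpha<\beta$. Start with $X_0=P$ and any $c_0\in C_0$. At a successor, Lemma 4.2(3) with $M=\{c_\beta\}$ and $M'$ any point of $C_{\beta+1}$ gives $E\subset C_{\beta+1}$ with $r_\beta(E)=\{c_\beta\}$; take $c_{\beta+1}\in E$. At a countable limit $\lambda$ let $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$, let $c_\lambda$ be the thread $(c_\alpha)_{\alpha<\lambda}$, and let $C_\lambda$ be the composant of $X_\lambda$ at $c_\lambda$.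

This works at every $\lambda<\omega_1$. Let $M\ni c_\lambda$ be a proper subcontinuum of $X_\lambda$ and $\alpha<\lambda$. By the second part of Lemma 3.1, $r_\gamma(M)\ne X_\gamma$ for some $\gamma$, and then for all larger ones, so we may take $\gamma\ge\alpha$. Then $r_\gamma(M)$ is a proper subcontinuum containing $c_\gamma\in C_\gamma$, so $r_\gamma(M)\subset C_\gamma$ and $r_\alpha(M)\subset r_\alpha(C_\gamma)\subset C_\alpha$. Hence $r_\alpha(C_\lambda)\subset C_\alpha$. And $(X_\lambda,C_\lambda)$ is a good pair: choose $\lambda_0<\lambda_1<\cdots$ cofinal in $\lambda$, so that $X_\lambda$ is metrizable. A nondegenerate subcontinuum $M\subset C_\lambda$ is the inverse limit of the $r_{\lambda_l}(M)\subset C_{\lambda_l}$, which are points or pseudo-arcs, and are pseudo-arcs from some $l$ on. So $M$ is chainable and h.i., that is, a pseudo-arc.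

**Where it stops.** At $\omega_1$. The points $c_\alpha$ form a thread $c\in X=\varprojlim_{\alpha<\omega_1}X_\alpha$ that passes through all the $C_\alpha$. It lies in no $X_\alpha$: if $c\in X_\alpha$, then $c_{\alpha+1}=c\in X_\alpha$, but $c_{\alpha+1}\in C_{\alpha+1}$, which is disjoint from $X_\alpha$ by Lemma 4.2(2). And then $X$ has at least two composants. Let $y\in X_0$ and suppose some proper subcontinuum $M$ of $X$ contains $c$ and $y$. By Lemma 3.1, $X$ is h.i., so $M$ is comparable with every $X_\alpha$ (both contain $y$). It does not contain all of them, because their union is dense. So $M\subset X_\alpha$ for some $\alpha$, and $c\in X_\alpha$, a contradiction. Hence $y\notin\kappa(c)$.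

So the choice that carries us through every countable limit is the one that ruins the limit of length $\omega_1$. The composants $C_\alpha$ have to be chosen without a common thread of length $\omega_1$ inside them, although, by Section 2, such threads of every countable length have to exist.

## 8. Heights that are finite-to-one along threads

There is a finite-to-one function from each countable ordinal to $\omega$, but there is none from $\omega_1$ to $\omega$. As in the construction of an Aronszajn tree, we exploit this. Fix an exhaustion $(L_\alpha^n)_n$ of each $C_\alpha$. If a thread passes through all the $C_\alpha$, each of its coordinates $x_\alpha$ has a height, the least $n$ with $x_\alpha\in L_\alpha^n$. We demand that along threads ending in $C_\beta$ the heights are finite-to-one. Precisely, we construct for $\beta<\omega_1$ spaces $X_\beta$, sets $C_\beta$, sequences $(L_\beta^n)_{n\in\omega}$ and retractions $r_\alpha^\beta$, satisfying conditions 1 and 2 of Definition 1.1 and: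

* **(I1)** $(X_\beta,C_\beta)$ is a good pair and $(L_\beta^n)_n$ is an exhaustion of $C_\beta$.
* **(I2)** $r_\alpha(C_\beta)\subset C_\alpha$ for $\alpha<\beta$.
* **(I3)** $X_\alpha\ne X_{\alpha+1}$ and $r_\alpha(X_{\alpha+1}\setminus X_\alpha)\subset C_\alpha$.
* **(I4)** For all $n,k$ the set $\{\alpha<\beta:r_\alpha(L_\beta^n)\cap L_\alpha^k\ne\emptyset\}$ is finite.

**Proof of Theorem A from (I1)–(I4).** Let $X=\varprojlim_{\alpha<\omega_1}X_\alpha$. By Lemma 3.1, $X$ is an h.i. continuum, and it is nondegenerate. It is a subspace of a product of $\omega_1$ metrizable compacta, so $w(X)\le\omega_1$. By (I3), $X_\alpha\subsetneq X_{\alpha+1}\subset X$, so the $X_\alpha$ form a strictly increasing chain of proper metrizable subcontinua.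

We claim $X=\bigcup_\alpha X_\alpha$. By Lemma 1.2 it suffices to rule out a thread $x$ with $x_\alpha\in C_\alpha$ for all $\alpha<\omega_1$. Given such $x$, let $n_\alpha$ be the least $n$ with $x_\alpha\in L_\alpha^n$. Some $k\in\omega$ has $n_\alpha=k$ for infinitely many $\alpha$ (indeed for uncountably many, for some $k$); choose $\beta<\omega_1$ such that infinitely many of these $\alpha$ are below $\beta$. For each of them
$$x_\alpha=r_\alpha(x_\beta)\in r_\alpha(L_\beta^{n_\beta})\cap L_\alpha^k,$$
so the set in (I4) for $\beta$, $n=n_\beta$ and $k$ is infinite, a contradiction.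

Hence any two points of $X$ lie in a common $X_\alpha$, a proper subcontinuum, so $\kappa(a)=X$ for every $a\in X$: there is exactly one composant. By Mazurkiewicz $X$ is not metrizable, so $w(X)=\omega_1$. $\square$

## 9. The recursion

At a limit stage we shall have to lift subcontinua of $C_\alpha$ to $C_\beta$ in such a way that *all* intermediate images stay at large height; (I4) does not provide such lifts. So we carry one more hypothesis, which is Lemma 4.2(3) spread over many stories:

* **(I5)** For $\alpha<\beta$, a subcontinuum $M\subset C_\alpha$ and $k\in\omega$, there is a subcontinuum $E\subset C_\beta$ with $r_\alpha(E)=M$ and $r_\gamma(E)\cap L_\gamma^k=\emptyset$ for all $\gamma$ with $\alpha<\gamma\le\beta$.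

**Stage $0$.** $X_0=P$, $C_0$ any composant, $(L_0^n)$ an exhaustion. The conditions about $\alpha<0$ are void.

**Stage $\beta+1$.** Apply Lemma 4.2 to $(X_\beta,C_\beta)$ to get $(X_{\beta+1},C_{\beta+1})$ and $r_\beta^{\beta+1}=r$. Put $r_\alpha^{\beta+1}=r_\alpha^\beta r$, and take any exhaustion $(L_{\beta+1}^n)$ of $C_{\beta+1}$. Then (I1) and (I3) are clear, and (I2) follows from $r(C_{\beta+1})\subset C_\beta$ and (I2) for $\beta$.

(I4): $r_\beta(L_{\beta+1}^n)$ is a subcontinuum of $C_\beta$, so it lies in some $L_\beta^m$ by Lemma 3.3(ii). Thus the set in question is contained in $\{\alpha<\beta:r_\alpha(L_\beta^m)\cap L_\alpha^k\ne\emptyset\}\cup\{\beta\}$, which is finite.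

(I5): If $\alpha=\beta$, use Lemma 4.2(3) with $M'=L_{\beta+1}^k$. If $\alpha<\beta$, take $E_1\subset C_\beta$ from (I5) for $\beta$ and $(\alpha,M,k)$; then Lemma 4.2(3) gives $E\subset C_{\beta+1}$ with $r_\beta(E)=E_1$ and $E\cap L_{\beta+1}^k=\emptyset$. For $\alpha<\gamma\le\beta$ we have $r_\gamma(E)=r_\gamma(E_1)$, which misses $L_\gamma^k$, and $r_\alpha(E)=r_\alpha(E_1)=M$.

**Stage $\lambda$, a limit.** Let $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$. It is an h.i. continuum by Lemma 3.1, nondegenerate because it contains $X_0$, and metrizable because it is the inverse limit of a cofinal sequence. Fix $\lambda_0<\lambda_1<\cdots$ cofinal in $\lambda$. Our task is to find an increasing sequence of proper subcontinua $D_j$ of $X_\lambda$ with dense union, so that $C_\lambda=\bigcup D_j$ is a composant by Lemma 3.3(iii). The $D_j$ must project into the $C_\alpha$ (for (I2)) and run to infinite height (for (I4)), and enough of their subcontinua must avoid earlier ones (for (I5)).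

Fix a list $\tau_j=(i_j,m_j,k_j)$, $j\in\omega$, of triples in $\omega^3$ such that each triple occurs infinitely often and $i_j,k_j\le j$. (Start with a list in which every triple occurs infinitely often, and replace the entries violating the inequalities by $(0,0,0)$; a given triple $(i,m,k)$ is replaced only at finitely many places, those $j<\max(i,k)$.)

**Step 1: building blocks.** *This step chooses, at level $\lambda_j$, what $D_j$ will look like there.* We choose subcontinua $B_j\subset C_{\lambda_j}$, terms of the exhaustions, with $B_0=L_{\lambda_0}^0$. Given $B_j$, use (I5) twice. First choose a subcontinuum $B_{j+1}^*\subset C_{\lambda_{j+1}}$ with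
$$r_{\lambda_j}(B_{j+1}^*)=B_j,\qquad r_\gamma(B_{j+1}^*)\cap L_\gamma^j=\emptyset\quad(\lambda_j<\gamma\le\lambda_{j+1}).\tag{2}$$
Then, with $(i,m,k)=\tau_j$ (so $i\le j$), choose a subcontinuum $E_{j+1}\subset C_{\lambda_{j+1}}$ with
$$r_{\lambda_i}(E_{j+1})=L_{\lambda_i}^m,\qquad r_\gamma(E_{j+1})\cap L_\gamma^k=\emptyset\quad(\lambda_i<\gamma\le\lambda_{j+1}).\tag{3}$$
By Lemma 3.3(ii) some term $B_{j+1}$ of the exhaustion of $C_{\lambda_{j+1}}$ contains $B_{j+1}^*\cup E_{j+1}$. The set $B_{j+1}^*$ lifts $B_j$ to greater height; $E_{j+1}$ serves density and (I5).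

**Step 2: coherent lifts.** *This step turns the blocks into subcontinua of $X_\lambda$.* We define continua $B_j^l$ for $j\le l$ with
$$B_0^l\subset B_1^l\subset\dots\subset B_l^l=B_l,\qquad r_{\lambda_l}(B_j^{l+1})=B_j^l\ \text{ and }\ B_j^{l+1}\subset B_{l+1}^*\quad(j\le l).\tag{4}$$
Here $B_0^0=B_0$. Given level $l$, put $B_l^{l+1}=B_{l+1}^*$; by (2) it maps onto $B_l=B_l^l$. For $j=l-1,\dots,0$ let $B_j^{l+1}$ be a component of $B_{j+1}^{l+1}\cap r_{\lambda_l}^{-1}(B_j^l)$. By Lemma 3.7, applied to $r_{\lambda_l}:B_{j+1}^{l+1}\to B_{j+1}^l$ and the subcontinuum $B_j^l\subset B_{j+1}^l$, it maps onto $B_j^l$. Finally put $B_{l+1}^{l+1}=B_{l+1}\supset B_{l+1}^*$.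

Likewise let $E_{j+1}^{j+1}=E_{j+1}\subset B_{j+1}^{j+1}$, and for $l\ge j+1$ let $E_{j+1}^{l+1}$ be a component of $B_{j+1}^{l+1}\cap r_{\lambda_l}^{-1}(E_{j+1}^l)$. Since $E_{j+1}^l\subset B_{j+1}^l=r_{\lambda_l}(B_{j+1}^{l+1})$, Lemma 3.7 shows that it maps onto $E_{j+1}^l$. Let
$$D_j=\varprojlim_{l\ge j}B_j^l,\qquad \hat E_{j+1}=\varprojlim_{l\ge j+1}E_{j+1}^l\subset D_{j+1}.$$
These are subcontinua of $X_\lambda$, and since the bonding maps are onto,
$$r_{\lambda_l}(D_j)=B_j^l\quad(l\ge j),\qquad r_{\lambda_l}(\hat E_{j+1})=E_{j+1}^l\quad(l\ge j+1).\tag{5}$$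

**Step 3: $C_\lambda$.** *We verify the hypotheses of Lemma 3.3(iii).* By (4), $D_0\subset D_1\subset\cdots$. The $D_j$ are nondegenerate because $r_{\lambda_0}(D_0)=L_{\lambda_0}^0$ is, and proper because $r_{\lambda_j}(D_j)=B_j\ne X_{\lambda_j}$. The union is dense: every nonempty open set contains a nonempty set $r_{\lambda_i}^{-1}(O)$ with $O\subset X_{\lambda_i}$ open. As $C_{\lambda_i}$ is dense, some $L_{\lambda_i}^m$ meets $O$. Choose $j$ with $\tau_j=(i,m,k)$ for some $k$. Then $r_{\lambda_i}(\hat E_{j+1})=r_{\lambda_i}(E_{j+1})=L_{\lambda_i}^m$ meets $O$, so $\hat E_{j+1}\subset D_{j+1}$ meets $r_{\lambda_i}^{-1}(O)$. So $C_\lambda:=\bigcup_jD_j$ is a composant of $X_\lambda$, with exhaustion $L_\lambda^j:=D_j$.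

**Step 4: (I2) and (I1).** For $l\ge j$, $r_{\lambda_l}(D_j)=B_j^l\subset B_l\subset C_{\lambda_l}$. For arbitrary $\alpha<\lambda$ pick $l\ge j$ with $\alpha\le\lambda_l$; then $r_\alpha(D_j)=r_\alpha(r_{\lambda_l}(D_j))\subset r_\alpha(C_{\lambda_l})\subset C_\alpha$ by (I2) below $\lambda$. This is (I2). For (I1), let $M\subset C_\lambda$ be a nondegenerate subcontinuum. By Lemma 3.1, $M=\varprojlim r_{\lambda_l}(M)$, and $r_{\lambda_l}(M)\subset C_{\lambda_l}$ is a pseudo-arc or a point. So $M$ is chainable and h.i., that is, a pseudo-arc.

**Step 5: (I4).** *Only finitely many levels meet a given height.* Given $n,k$, let $l_0=\max(n,k)$. The subcontinuum $r_{\lambda_{l_0}}(D_n)$ of $C_{\lambda_{l_0}}$ lies in some $L_{\lambda_{l_0}}^m$. So by (I4) for $\lambda_{l_0}$ only finitely many $\alpha\le\lambda_{l_0}$ satisfy $r_\alpha(D_n)\cap L_\alpha^k\ne\emptyset$. Any other $\alpha<\lambda$ satisfies $\lambda_l<\alpha\le\lambda_{l+1}$ for some $l\ge l_0$. As $n\le l$, (5) and (4) give $r_\alpha(D_n)=r_\alpha(B_n^{l+1})\subset r_\alpha(B_{l+1}^*)$, which by (2) is disjoint from $L_\alpha^l\supset L_\alpha^k$.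 So no such $\alpha$ counts.

**Step 6: (I5).** *We lift a given $M$ to level $\lambda$ with avoidance at all levels, including $\lambda$ itself.* Let $\alpha<\lambda$, $M\subset C_\alpha$ a subcontinuum, $k\in\omega$. Choose $i$ with $\alpha<\lambda_i$, and by (I5) for $\lambda_i$ choose a subcontinuum $M_1\subset C_{\lambda_i}$ with $r_\alpha(M_1)=M$ and $r_\gamma(M_1)\cap L_\gamma^k=\emptyset$ for $\alpha<\gamma\le\lambda_i$. Choose $m$ with $M_1\subset L_{\lambda_i}^m$. By (I2), $r_{\lambda_{i+1}}(D_k)\subset C_{\lambda_{i+1}}$, so we can choose
$$k'\ge k\quad\text{with}\quad r_{\lambda_{i+1}}(D_k)\subset L_{\lambda_{i+1}}^{k'}.\tag{6}$$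
Choose $j$ with $\tau_j=(i,m,k')$; then $i,k'\le j$. We have $r_{\lambda_i}(\hat E_{j+1})=r_{\lambda_i}(E_{j+1})=L_{\lambda_i}^m$. Moreover
$$r_\gamma(\hat E_{j+1})\cap L_\gamma^{k'}=\emptyset\qquad(\lambda_i<\gamma<\lambda).\tag{7}$$
For $\gamma\le\lambda_{j+1}$ this is (3), since $r_\gamma(\hat E_{j+1})=r_\gamma(E_{j+1})$. For $\lambda_l<\gamma\le\lambda_{l+1}$ with $l\ge j+1$, $r_\gamma(\hat E_{j+1})=r_\gamma(E_{j+1}^{l+1})\subset r_\gamma(B_{j+1}^{l+1})\subset r_\gamma(B_{l+1}^*)$ by (4), and this misses $L_\gamma^l\supset L_\gamma^{k'}$ by (2), as $l\ge k'$.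

Taking $\gamma=\lambda_{i+1}$ in (7) and using (6), $r_{\lambda_{i+1}}(\hat E_{j+1})$ and $r_{\lambda_{i+1}}(D_k)$ are disjoint, so $\hat E_{j+1}\cap D_k=\emptyset$. Let $E$ be a component of $\hat E_{j+1}\cap r_{\lambda_i}^{-1}(M_1)$. By Lemma 3.7, applied to $r_{\lambda_i}:\hat E_{j+1}\to L_{\lambda_i}^m$, $r_{\lambda_i}(E)=M_1$; hence $r_\alpha(E)=M$. Also $E\subset D_{j+1}\subset C_\lambda$. Finally $r_\gamma(E)\cap L_\gamma^k=\emptyset$ for all $\alpha<\gamma\le\lambda$: for $\gamma\le\lambda_i$ because $r_\gamma(E)=r_\gamma(M_1)$; for $\lambda_i<\gamma<\lambda$ by (7) and $k\le k'$; and for $\gamma=\lambda$ because $E$ misses $D_k=L_\lambda^k$.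

This completes the recursion, and with Section 8 the proof of Theorem A. $\square$

## 10. Weight, Corson compactness and chainability: Theorem B

### 10.1. Weight

By Mazurkiewicz, a nondegenerate h.i. continuum with one composant is nonmetrizable, so its weight is at least $\omega_1$. Thus the weight $\omega_1$ in Theorem A is least possible.

Now let $X$ be any nondegenerate h.i. one-composant continuum all of whose proper subcontinua are metrizable. Fix $a\in X$. Every point $x$ lies in $\kappa(x)$ and there is only one composant, so $\kappa(a)=X$.

**Step 1: a cofinal chain.** The proper subcontinua containing $a$ are pairwise comparable, and their union is $X$. This chain has no greatest element, since that would be $X$. So it has a cofinal strictly increasing subchain $\langle K_\xi:\xi<\nu\rangle$ with $\nu$ regular and infinite, and $\bigcup_\xi K_\xi=X$.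

**Step 2: $\nu=\omega_1$.** By Lemma 2.1 the $K_\xi$ are nowhere dense, so $\nu>\omega$ by the Baire category theorem. Suppose $\nu>\omega_1$. Then the compact metrizable space $K_{\omega_1}$ contains the strictly increasing chain of closed sets $K_\xi$, $\xi<\omega_1$. Choose $x_\xi\in K_{\xi+1}\setminus K_\xi$ and a member $U_\xi$ of a countable base of $K_{\omega_1}$ with $x_\xi\in U_\xi$ and $U_\xi\cap K_\xi=\emptyset$. For $\eta<\xi$ we have $x_\eta\in K_{\eta+1}\subset K_\xi$, so $x_\eta\in U_\eta\setminus U_\xi$. The $U_\xi$ are $\omega_1$ distinct members of a countable base, a contradiction.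

**Step 3: $w(X)=\omega_1$.** Recall that a *network* of a space is a family of sets, not necessarily open, such that every open set is a union of members. (The singletons always form one.) The union of countable bases of the $K_\xi$ is a network $\mathcal N$ of $X$ of size $\le\omega_1$. For compact spaces the least infinite size of a network is the weight. To see that $w(X)\le\omega_1$: for each pair $(A,B)$ of members of $\mathcal N$ that have disjoint open neighborhoods choose such a pair of neighborhoods. The chosen sets generate a topology of weight $\le\omega_1$, coarser than the given one. It is Hausdorff: distinct points have disjoint open neighborhoods, and these contain members of $\mathcal N$ that contain the two points. The identity from the compact space $X$ to this Hausdorff space is a homeomorphism. So $w(X)\le\omega_1$, and $w(X)=\omega_1$ since $X$ is nonmetrizable. This proves the last two sentences of Theorem B.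

### 10.2. Corson compactness

A compact space is *Corson compact* if it embeds, for some $\Gamma$, in the $\Sigma$-product $\{x\in\mathbb R^\Gamma: x_\gamma\ne0\text{ for only countably many }\gamma\}$. Every compact metrizable space is an example, with $\Gamma=\omega$. We show that the $X$ of Section 8 is Corson compact.

The quotient $X_{\alpha+1}/X_\alpha$ is compact metrizable, so there are maps $g_\alpha^n:X_{\alpha+1}\to I$ ($n\in\omega$) vanishing on $X_\alpha$ and separating the points of $X_{\alpha+1}/X_\alpha$. Let $g^n:X_0\to I$ ($n\in\omega$) separate the points of $X_0$. Consider the functions $g^n\circ r_0$ and $g_\alpha^n\circ r_{\alpha+1}$ on $X$ ($n\in\omega$, $\alpha<\omega_1$).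

*Each point has countable support.* By Theorem A every $x\in X$ is in some $X_\beta$. For $\alpha\ge\beta$, $r_{\alpha+1}(x)=x\in X_\alpha$, so $g_\alpha^n\circ r_{\alpha+1}$ vanishes at $x$. Only the countably many functions with $\alpha<\beta$ and the $g^n\circ r_0$ remain.

*The functions separate points.* Let $x\ne y$, and let $\beta$ be least with $r_\beta(x)\ne r_\beta(y)$. It is not a nonzero limit, since a point of $X_\beta$ is then determined by its earlier coordinates. If $\beta=0$, some $g^n\circ r_0$ separates. Let $\beta=\gamma+1$, so $r_\gamma(x)=r_\gamma(y)$. If $r_{\gamma+1}(x)$ and $r_{\gamma+1}(y)$ were both in $X_\gamma$, they would be fixed by $r_\gamma$ and equal to $r_\gamma(x)=r_\gamma(y)$, contrary to $r_\beta(x)\neq r_\beta(y)$. So they are distinct and not both in $X_\gamma$; they are distinct in $X_{\gamma+1}/X_\gamma$, and some $g_\gamma^n$ separates them.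

Hence $X$ embeds in a $\Sigma$-product of $\omega_1$ intervals.

### 10.3. All $X_\alpha$ are pseudo-arcs

Here we check that in the tower of Section 9, started with $X_0=P$, every $X_\alpha$ is a pseudo-arc. At limits this is preserved: $X_\lambda$ is the inverse limit of a sequence of pseudo-arcs with surjective bonding maps, so it is chainable, h.i., metrizable and nondegenerate. It remains to prove:

**Proposition 10.1.** *If in the construction of Section 6 $K$ is a pseudo-arc, then so is $Y$.*

A metrizable continuum $Y$ has *span zero* if every subcontinuum of $Y\times Y$ with equal projections meets the diagonal $\Delta$. The circle does not have span zero: $\{(z,-z)\}$ is a subcontinuum missing $\Delta$ with both projections equal to the circle. We use the theorem of Hoehn and Oversteegen (*A complete classification of homogeneous plane continua*, Acta Math. 216 (2016)): a nondegenerate metrizable continuum is a pseudo-arc if and only if it is hereditarily indecomposable and has span zero.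

**Lemma 10.2.** *Let $K$ be a chainable metrizable continuum and $R\subset K\times K$ a subcontinuum with one projection contained in the other. Then $R\cap\Delta\ne\emptyset$.*

*Proof.* By symmetry let $\pi_2(R)\subset\pi_1(R)$, and suppose $R\cap\Delta=\emptyset$, so $d(x,y)\ge\varepsilon>0$ on $R$. There is a map $\varphi:K\to I$ whose fibers have diameter $<\varepsilon$. Indeed, take a chain $U_1,\dots,U_n$ of open sets of diameter $<\varepsilon$ covering $K$, a partition of unity $(g_i)$ with $g_i=0$ off $U_i$, and $\varphi=\frac1n\sum i g_i$. At each point the indices with $g_i\neq0$ belong to pairwise intersecting links, so they are one index or two consecutive ones. If $n\varphi(x)=n\varphi(y)$ is strictly between $i$ and $i+1$, then $x,y\in U_i\cap U_{i+1}$; if it equals $i$, then $g_i(x)=g_i(y)=1$ and $x,y\in U_i$.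

So $\varphi(x)-\varphi(y)\ne0$ on $R$, and since $R$ is connected this difference has constant sign on $R$. Choose $(x,y)\in R$ with $\varphi(x)$ maximal over $\pi_1(R)$; as $y\in\pi_2(R)\subset\pi_1(R)$, the difference is $\ge0$ there. Where $\varphi(x)$ is minimal over $\pi_1(R)$ it is $\le0$. This is a contradiction. $\square$

*Proof of Proposition 10.1.* By Section 6, $Y$ is a nondegenerate metrizable h.i. continuum; we show that it has span zero. We use the notation $Y',e,N,h,p$ and property (T) of Section 6. Let $S\subset Y\times Y$ be a subcontinuum with $\pi_1(S)=\pi_2(S)=W$, and suppose $S\cap\Delta=\emptyset$.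

**Step 1: $S$ reaches $K\times K$.** The continuum $(p\times p)(S)\subset Y'\times Y'$ has both projections equal to $p(W)$, and $Y'$ is chainable. By Lemma 10.2 there is $(w_1,w_2)\in S$ with $p(w_1)=p(w_2)$. As $w_1\ne w_2$ and $p$ is injective over $N$, the common value is $e$, so $w_1,w_2\in K$.

**Step 2: $W$ meets $N$.** Otherwise $S\subset K\times K$ has equal projections, and Lemma 10.2 for the chainable continuum $K$ contradicts $S\cap\Delta=\emptyset$.

**Step 3: a piece of $S$ inside $K\times K$ with one full projection.** For $(w,w')\in S$ let $\mu(w,w')=\min(h(p(w)),h(p(w')))\in[0,\infty]$, a continuous function, and let $S_m=\{\mu\ge m\}\subset S$. As $\mu(w_1,w_2)=\infty$, we can let $R_m$ be the component of $S_m$ containing $(w_1,w_2)$. By Step 2, $S_m\ne S$ for all large $m$. By Lemma 3.5, $R_m$ meets $\overline{S\setminus S_m}$, where $\mu\le m$; so $R_m$ contains a point with $\mu=m$. Hence for some $i\in\{1,2\}$ the continuum $\pi_i(R_m)$ contains a point with $h\circ p=m$, which is in $N$, and it contains $w_i\in K$. By (T), $\pi_i(R_m)\supset K$. One $i$ works for infinitely many $m$. The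 $R_m$ decrease, so $R=\bigcap_mR_m$ is a continuum. It is contained in $S\cap\{\mu=\infty\}=S\cap(K\times K)$, and $\pi_i(R)=\bigcap_m\pi_i(R_m)\supset K$. So $\pi_i(R)=K\supset\pi_{3-i}(R)$.

**Step 4: contradiction.** By Lemma 10.2 for $K$, $R$ meets $\Delta$, contradicting $S\cap\Delta=\emptyset$.

So $Y$ has span zero, and by the theorem of Hoehn and Oversteegen it is a pseudo-arc. $\square$

Consequently all the $X_\alpha$ of Section 9 are pseudo-arcs.

### 10.4. Chainability and proper subcontinua

**$X$ is chainable.** Let an open cover of $X$ be given. By compactness it is refined by a finite cover of basic sets $r_{\alpha_i}^{-1}(O_i)$, and pulling back to the largest $\alpha_i$, by $r_\alpha^{-1}(\mathcal U)=\{r_\alpha^{-1}(U):U\in\mathcal U\}$ for one $\alpha$ and a finite family $\mathcal U$ of open sets of $X_\alpha$, which covers $X_\alpha$ because $r_\alpha$ is onto. As $X_\alpha$ is chainable, refine $\mathcal U$ by a chain covering $X_\alpha$, and pull it back by $r_\alpha$. Since $r_\alpha$ is onto, preimages of two links intersect exactly when the links do, so the result is a chain covering $X$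 and refining the given cover.

**Proper subcontinua.** Let $W\subsetneq X$ be a nondegenerate proper subcontinuum. As $X=\bigcup X_\alpha$, $W$ meets some $X_\alpha$, and then $W$ and $X_\beta$ are comparable for every $\beta\ge\alpha$. Not all these $X_\beta$ are contained in $W$, as their union is $X$. So $W\subset X_\beta$ for some $\beta$. Since $X_\beta$ is a pseudo-arc, so is $W$.

Together with 10.1 and 10.2 this proves Theorem B. $\square$
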